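# Contractions on $L^p$ without a loose dilation

## 1. Does every contraction on $L^p$ come from an invertible operator with bounded powers?

The answer that one would first guess is yes. To see why, we fix the vocabulary and test the guess.

Scalars are real or complex. Pairings $\langle\cdot,\cdot\rangle$ are bilinear, adjoints are Banach-space adjoints, and $\frac1p+\frac1{p'}=1$. On $L^p(\Omega)$ with $1<p<\infty$ the pairing of $g\in L^{p'}$ with $f\in L^p$ is $\langle g,f\rangle=\int gf$, with no complex conjugation.

**Noncommutative $L^p$.** Let $M$ be a semifinite von Neumann algebra with a normal semifinite faithful trace $\tau$. For $1\le p<\infty$, $L^p(M)$ is the completion of a suitable $w^*$-dense subspace of $M$ for the norm $\|x\|_p=(\tau(|x|^p))^{1/p}$. For $M=L^\infty(\Omega,\mu)$ this is $L^p(\Omega,\mu)$. For $M=B(\ell^2)$ with the usual trace it is the Schatten class $S^p$, that is, compact operators with $p$-summable singular values. The spaces $L^p(M)$ are also defined for non-semifinite $M$ (Haagerup, 1979). We use only a few properties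 of them, quoted as (F1) and (F3) below.

**Loose dilation.** Let $T$ be a bounded operator on a Banach space $X$. We say that $T$ has a loose dilation on the Banach space $Y$ if there are bounded operators $J:X\to Y$, $Q:Y\to X$ and an invertible $U\in B(Y)$ with $\sup_{k\in\mathbb Z}\|U^k\|<\infty$ such that
$$T^k=QU^kJ\qquad\text{for all }k\ge0 .$$
If $X$ is an $L^p$-space, "$T$ admits a loose dilation" means that $Y$ can be taken to be some $L^p(M')$, commutative or not, with the same $p$.

For example, let $T$ be the nilpotent shift on $\ell^p_N$, $Te_j=e_{j+1}$ for $j<N$ and $Te_N=0$. Take $Y=\ell^p(\mathbb Z)$, $U$ the bilateral shift, $J$ the inclusion on coordinates $1,\dots,N$, and $Q$ the restriction to these coordinates. Then $QU^kJ=T^k$ for all $k\ge 0$.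

If $T$ has a loose dilation, then $T$ is power bounded: $\sup_{k\ge0}\|T^k\|<\infty$. The question, taken from the slides "Dilations on noncommutative $L^p$-spaces", is the following. Fix $1<p<\infty$, $p\ne2$. Does every contraction $T:L^p(\Omega,\mu)\to L^p(\Omega,\mu)$ admit a loose dilation, for every measure space?

Here is the evidence for yes.

*The case $p=2$.* On a Hilbert space every contraction is the compression of a unitary operator on a larger Hilbert space (Sz.-Nagy). In fact, on a Hilbert space $T$ admits a loose dilation if and only if $T$ is similar to a contraction.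

*The case $p=1$.* Let $T$ be power bounded on $X=L^1(M)$. On $Y=\ell^1(\mathbb Z;X)$, which is again an $L^1$-space, let $(Sf)_t=f_{t-1}$ be the shift, and put
$$Jx=\delta_0\otimes x,\qquad Qf=\sum_{t\ge0}T^tf_t .$$
Then $\|Qf\|\le\sup_t\|T^t\|\sum_t\|f_t\|$, the shift is an invertible isometry, $S^kJx=\delta_k\otimes x$, and $QS^kJ=T^k$ for $k\ge 0$. So every power bounded operator has a loose dilation when $p=1$.

*Positive contractions.* Akcoglu (1977): every positive contraction on $L^p(\Omega)$ has a dilation of this form with $\|J\|,\|Q\|\le1$, $U$ an invertible isometry and $L^p(M')$ commutative.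

*Finite dimension.* Suppose $X=L^p(\Omega)$ is finite-dimensional, $1<p<\infty$, and $T$ is merely power bounded. The purpose of the following computation is to separate the part of $T$ that is already invertible from the part that decays. A Jordan block with eigenvalue $|\lambda|>1$, or with $|\lambda|=1$ and size at least $2$, has unbounded powers. So all eigenvalues satisfy $|\lambda|\le1$, and the unimodular ones have trivial Jordan blocks. Let $P$ be the projection onto the sum of the eigenspaces with $|\lambda|=1$ along the sum of the other generalized eigenspaces. (For real scalars, do this in the complexification. Both subspaces are invariant under conjugation because the two sets of eigenvalues are, so $P$ restricts to the real space.) Then $P$ commutes with $T$. On $PX$ the operator $T$ is, in a suitable basis of the complexification, diagonal with unimodular entries, so $T|_{PX}$ is invertible with two-sided bounded powers. On $(I-P)X$ its spectral radius is $<1$, so $\|T^t(I-P)\|$ decays geometrically. On the commutative $L^p$-space $Y=X\oplus_p\ell^p(\mathbb Z;X)$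 put $U=(TP+I-P)\oplus S$ with $S$ the shift as above, and
$$Jx=(Px,\ \delta_0\otimes(I-P)x),\qquad Q(y,f)=Py+\sum_{t\ge0}T^t(I-P)f_t .$$
By Hölder's inequality the sum is bounded by $\big(\sum_t\|T^t(I-P)\|^{p'}\big)^{1/p'}\|f\|_{\ell^p(\mathbb Z;X)}$, so $Q$ is bounded. The operator $TP+I-P$ is $T$ on $PX$ and the identity on $(I-P)X$, so $\sup_{k\in\mathbb Z}\|U^k\|<\infty$. Finally $U^kJx=(T^kPx,\ \delta_k\otimes(I-P)x)$, so $QU^kJ=T^kP+T^k(I-P)=T^k$ for $k\ge0$.

So a counterexample must be a non-positive contraction on an infinite-dimensional space, with $1<p<\infty$ and $p\ne2$. If contractions are replaced by power bounded operators, the guess is known to be false: for $1<p<\infty$, $p\ne2$, there are power bounded operators on suitable infinite-dimensional $L^p(\Omega)$ without a loose dilation. These notes show that the guess is false for contractions too, and that it fails for every infinite-dimensional $L^p(\Omega)$.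

**Super-reflexive spaces.** A Banach space $Z$ is finitely representable in $Y$ if for every $\varepsilon>0$ every finite-dimensional subspace of $Z$ is $(1+\varepsilon)$-isomorphic to a subspace of $Y$. The space $Y$ is super-reflexive if every Banach space finitely representable in $Y$ is reflexive. Uniformly convex spaces are super-reflexive: uniform convexity concerns two vectors at a time, so it passes to finitely representable spaces, and uniformly convex spaces are reflexive by Milman–Pettis. Hilbert spaces are examples. A non-example, $c_0$, is treated by hand in Section 5.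

**Theorem 1.** Let $1<p<\infty$, $p\neq2$. There is a contraction $T$ on $\ell^p$ having no loose dilation on any super-reflexive Banach space. In particular $T$ has no loose dilation on any $L^p(M')$, with $M'$ an arbitrary von Neumann algebra.

**Theorem 2.** Let $1<p<\infty$, $p\ne2$, and let $(\Omega,\mu)$ be a measure space. Every contraction on $L^p(\Omega)$ admits a loose dilation on a (possibly noncommutative) $L^p$-space if and only if $\dim L^p(\Omega)<\infty$.

The "if" part of Theorem 2 has just been proved.

## 2. Shift dilations and their logarithmic cost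

Let us try to prove the guess, using the operators for which a dilation certainly exists: contractions with $T^N=0$. The construction for $p=1$ works on $\ell^p(\mathbb Z;X)$ as well, with $Qf=\sum_{t=0}^{N-1}T^tf_t$, but Hölder only gives $\|Q\|\le N^{1/p'}$. For the nilpotent shift on $\ell^p_N$ this is attained: with $f_t=e_{N-t}$ for $0\le t<N$ one has $\|f\|=N^{1/p}$ and $Qf=\sum_tT^te_{N-t}=Ne_N$. So this construction is too expensive, even for an operator that has a dilation with all norms equal to $1$.

To measure the cost in general, put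
$$D(T)=\inf\|Q\|\,\|J\|\,\Big(\sup_{k\in\mathbb Z}\|U^k\|\Big)^2$$
over all loose dilations of $T$ on (possibly noncommutative) $L^p$-spaces.

Uniform control of $D(T)$ is what matters here. Suppose that there were nilpotent contractions $R_N$ on commutative $L^p$-spaces $X_N$ with $D(R_N)\to\infty$. Let $T=\bigoplus_NR_N$ on the $\ell^p$-sum of the $X_N$, with inclusions $\iota_N$ and coordinate projections $\pi_N$. If $T^k=QU^kJ$ for all $k\ge 0$, then $R_N^k=(\pi_NQ)U^k(J\iota_N)$, so $D(R_N)\le\|Q\|\|J\|(\sup_k\|U^k\|)^2$ for every $N$, a contradiction. So the sensible plan for a positive answer is to make the cost bounded in $N$. The following improvement of the shift construction comes much closer. It is half of the next theorem.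

**Theorem 3.** For $1<p<\infty$, $p\ne2$, there is $c_p>0$ such that for all $N\ge2$
$$c_p\log N\;\le\;\sup\{D(T): T \text{ a contraction on a commutative } L^p\text{-space},\ T^N=0\}\;\le\;\tfrac12\big(\lceil\log_2N\rceil+2\big).$$

*Proof of the upper bound.* Let $T$ be a contraction on $X=L^p(\Omega)$ with $T^N=0$, and let $S$ be the shift $(Sf)_t=f_{t-1}$ on $\ell^p(\mathbb Z;X)$.

**Step 1. Spread the orbit over $M$ times, so that both norms become at most $1$.** For $M\ge1$ put
$$J_Mx=M^{-1/p}\sum_{s=0}^{M-1}\delta_{-s}\otimes T^sx,\qquad Q_Mf=M^{-1/p'}\sum_{t=0}^{M-1}T^tf_t .$$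
Then $\|J_Mx\|^p=M^{-1}\sum_{s<M}\|T^sx\|^p\le\|x\|^p$, and by Hölder $\|Q_Mf\|\le M^{-1/p'}\sum_{0\le t<M}\|f_t\|\le\|f\|$. So both operators are contractions. What is lost is the value of the product. Since $S^kJ_Mx=M^{-1/p}\sum_s\delta_{k-s}\otimes T^sx$, we get
$$Q_MS^kJ_M=\frac1M\,\#\{(s,t)\in[0,M)^2:\ s+t=k\}\;T^k .$$
The number of integer pairs is $k+1$ for $0\le k\le M-1$, is $2M-1-k$ for $M-1\le k\le2M-2$, and is $0$ for larger $k$. Hence
$$Q_MS^kJ_M=\Lambda\Big(\frac{k+1}M\Big)T^k\quad(k\ge0),\qquad\Lambda(u)=\max\{0,\min(u,2-u)\}.\tag{1}$$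
The coefficient is a tent, equal to $1$ only at $k=M-1$.

**Step 2. Add tents at dyadic scales to get a constant.** Let $m=\lceil\log_2N\rceil$. We claim that for all integers $1\le u\le2^m$
$$\sum_{\ell=0}^m\Lambda(2^{-\ell}u)+\Lambda(2^{-m}u)=2.\tag{2}$$
Suppose first $2^\kappa\le u<2^{\kappa+1}$ with $0\le\kappa<m$. For $\ell<\kappa$ we have $2^{-\ell}u\ge2$ and the term vanishes. For $\ell=\kappa$ we have $1\le2^{-\kappa}u<2$ and the term is $2-2^{-\kappa}u$. For $\kappa<\ell\le m$ we have $2^{-\ell}u<1$ and the term is $2^{-\ell}u$; these add up to $u(2^{-\kappa}-2^{-m})$. The extra term is $2^{-m}u$. The total is $2$. If $u=2^m$, the terms with $\ell<m$ vanish and the other two equal $1$.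

**Step 3. Assemble.** Apply (2) with $u=k+1$ for $0\le k<N\le2^m$. By (1),
$$T^k=\tfrac12\Big(\sum_{\ell=0}^mQ_{2^\ell}S^kJ_{2^\ell}+Q_{2^m}S^kJ_{2^m}\Big).$$
For $k\ge N$ both sides are $0$, because each term is a multiple of $T^k=0$. Let $q=m+2$ be the number of terms. On the $\ell^p$-sum of $q$ copies of $\ell^p(\mathbb Z;X)$, a commutative $L^p$-space, let $U=S\oplus\cdots\oplus S$, an invertible isometry, let $J=2^{-1/p}(J_{2^0},\dots,J_{2^m},J_{2^m})$, and let $Q$ be $2^{-1/p'}$ times the sum of the corresponding operators $Q_M$ on the $q$ coordinates. Then $QU^kJ=T^k$ for all $k\ge0$. Moreover $\|Jx\|^p\le\frac q2\|x\|^p$, and by Hölder $\|Q\|\le2^{-1/p'}q^{1/p'}$. Hence $D(T)\le\|Q\|\|J\|\le(q/2)^{1/p+1/p'}=q/2$. This is the upper bound in Theorem 3. $\square$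

The attempt stops exactly here: each tent covers one dyadic range of $k$, so about $\log_2N$ tents are needed and each adds to the cost. If the lower bound in Theorem 3 is true, this cost is not an artifact, and by the direct sum argument above the guess is false. We now look for nilpotent contractions that are expensive to dilate.

## 3. One Rademacher step: free forward, expensive backward

In a dilation $T^k=QU^kJ$, the operators $QU^kJ$ with $k\ge0$ are prescribed. For $k<0$ the operator $QU^kJ$ is not prescribed, but it exists and has norm at most $\|Q\|\|J\|\sup_k\|U^k\|$. So a dilation offers bounded operators going back in time. To obstruct it, we want vectors that $T$ carries forward without loss of norm, while no operator of moderate norm carries them back.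

From here until the last paragraph of the proof of Theorem 1, let $1<p<2$. Let $\mathbb D=\{-1,1\}^n$ with uniform probability and coordinate functions $r_1,\dots,r_n$, and let $[n]=\{1,\dots,n\}$ with counting measure. The basic step is
$$\ell^p_n=L^p([n])\to L^p(\mathbb D),\qquad (b_k)\mapsto\sum_{k=1}^nr_kb_k,\qquad e_k\mapsto r_k .$$
It is a contraction. Indeed, $\mathbb D$ is a probability space, the $r_k$ are orthonormal in $L^2(\mathbb D)$, and $p\le2$, so
$$\mathbb E\Big|\sum_kr_kb_k\Big|^p\le\Big(\mathbb E\Big|\sum_kr_kb_k\Big|^2\Big)^{p/2}=\Big(\sum_k|b_k|^2\Big)^{p/2}\le\sum_k|b_k|^p .\tag{3}$$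
For $n=2$ this reads $\frac12(|b_1+b_2|^p+|b_1-b_2|^p)\le|b_1|^p+|b_2|^p$. The vectors $e_k$ and their images $r_k$ all have norm $1$, so nothing is lost on them.

A single vector can be brought back cheaply: the rank-one operator $f\mapsto\langle r_k,f\rangle e_k$ from $L^p(\mathbb D)$ to $\ell_n^p$ has norm $\|r_k\|_{p'}\|e_k\|_p=1$ and sends $r_k$ to $e_k$. All of them together, however, cannot be brought back cheaply. Let $B:L^p(\mathbb D)\to\ell^p_n$ be bounded, and let $\varepsilon_k$ be independent random signs. Since $\mathbb E\varepsilon_k\varepsilon_l$ is $1$ if $k=l$ and $0$ otherwise,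
$$\sum_k\langle e_k,Br_k\rangle=\mathbb E_\varepsilon\Big\langle\sum_k\varepsilon_ke_k,\ B\sum_k\varepsilon_kr_k\Big\rangle .$$
Here $\|\sum_k\varepsilon_ke_k\|_{p'}=n^{1/p'}$, and $\|\sum_k\varepsilon_kr_k\|_p\le\|\sum_k\varepsilon_kr_k\|_2=n^{1/2}$. So
$$\Big|\frac1n\sum_k\langle e_k,Br_k\rangle\Big|\le\|B\|\,n^{\frac1{p'}+\frac12-1}=\|B\|\,n^{-(\frac1p-\frac12)} .$$
For $p<2$ the right-hand side tends to $0$ as $n\to\infty$ with $\|B\|$ fixed. For $p=2$ there is no decay, and there can be none: the step is then isometric, and its adjoint sends each $r_k$ back to $e_k$.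

This also shows how far we are from Akcoglu's theorem. A positive operator $A$ with $A|f|\ge|\sum_kr_kf_k|$ for all $f$ must satisfy $Ae_k\ge|r_k|=1$. Hence $A\big(\sum_ke_k\big)\ge n$ and $\|A\|\ge n/n^{1/p}=n^{1/p'}$.

One step alone obstructs nothing, though. On $L^p([n])\oplus_pL^p(\mathbb D)$ it gives a contraction with square $0$, and by Section 2 such an operator has $D\le\frac12(1+2)=\frac32$, however large $n$ is. The obstruction needs a long chain $x_0\mapsto x_1\mapsto\cdots\mapsto x_L$ in which every return, from any $x_j$ to any earlier $x_i$, is expensive on average. The idea is to use $L$ tensor factors and to move one factor at a time from $\ell^p_n$ to the Rademacher side. A return from time $j$ to time $i<j$ then has to bring back the $j$-th factor in particular, and that alone costs $n^{1/p-1/2}$.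

## 4. Chains of tensor factors

Fix integers $L,n\ge1$. For $0\le j\le L$ put
$$\Omega_j=\mathbb D^{\,j}\times[n]^{L-j}\ \text{(product measure)},\qquad X_j=L^p(\Omega_j),$$
and for $1\le j\le L$ define $T_j:X_{j-1}\to X_j$ by
$$(T_jF)(\delta_1,\dots,\delta_j,k_{j+1},\dots,k_L)=\sum_{k=1}^nr_k(\delta_j)\,F(\delta_1,\dots,\delta_{j-1},k,k_{j+1},\dots,k_L).$$
This is the basic step applied in the $j$-th variable. Apply (3) with the other variables fixed, then integrate over them: $\|T_j\|\le1$. Let
$$X=X_0\oplus_p\cdots\oplus_pX_L=L^p\Big(\bigsqcup_j\Omega_j\Big),\qquad R=R_{L,n}:\ (F_0,\dots,F_L)\mapsto(0,T_1F_0,\dots,T_LF_{L-1}).$$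
Then $\|R\|\le1$ and $R^{L+1}=0$.

For $a=(a_1,\dots,a_L)\in[n]^L$ and $0\le j\le L$ define on $\Omega_j$
$$x_j^a(\delta,k)=\prod_{s\le j}r_{a_s}(\delta_s)\prod_{s>j}1_{\{k_s=a_s\}},$$
extended by $0$ to $\bigsqcup_j\Omega_j$. For instance, with $L=2$ and $a=(1,2)$ the three functions are $1_{\{k_1=1\}}1_{\{k_2=2\}}$, then $r_1(\delta_1)1_{\{k_2=2\}}$, then $r_1(\delta_1)r_2(\delta_2)$. Each factor $r_{a_s}$ has modulus $1$ on a probability space, and each factor $1_{\{k_s=a_s\}}$ is the indicator of one point of mass $1$. So $\|x_j^a\|_p=\|x_j^a\|_{p'}=1$ and $\langle x_j^a,x_j^a\rangle=1$. Also $T_jx_{j-1}^a=x_j^a$, because $\sum_kr_k(\delta_j)1_{\{k=a_j\}}=r_{a_j}(\delta_j)$. Hence $R^{i-j}x_j^a=x_i^a$ and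
$$\langle x_i^a,R^{i-j}x_j^a\rangle=1\qquad(0\le j\le i\le L).\tag{4}$$

**Lemma 5.** Let $B\in B(X)$ and $0\le i<j\le L$. Then
$$\Big|n^{-L}\sum_{a\in[n]^L}\langle x_i^a,Bx_j^a\rangle\Big|\le\|B\|\,n^{-(\frac1p-\frac12)}.$$

*Proof.* The point is to run the argument of Section 3 in the $j$-th variable only. Fix $a_s$ for $s\ne j$, and write $x_i^{(k)},x_j^{(k)}$ for the vectors with $a_j=k$. For independent signs $\varepsilon_k$,
$$\sum_k\langle x_i^{(k)},Bx_j^{(k)}\rangle=\mathbb E_\varepsilon\Big\langle\sum_k\varepsilon_kx_i^{(k)},\ B\sum_k\varepsilon_kx_j^{(k)}\Big\rangle .$$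
At time $j$ the $j$-th variable is the sign variable $\delta_j$, so
$$\sum_k\varepsilon_kx_j^{(k)}=\prod_{s<j}r_{a_s}(\delta_s)\cdot\Big(\sum_k\varepsilon_kr_k(\delta_j)\Big)\cdot\prod_{s>j}1_{\{k_s=a_s\}} .$$
The factors in the variables $s\neq j$ have norm one, so the $L^p$-norm of this function is $\|\sum_k\varepsilon_kr_k\|_{L^p(\mathbb D)}\le n^{1/2}$. At time $i<j$ the $j$-th variable is still $k_j\in[n]$, so
$$\sum_k\varepsilon_kx_i^{(k)}=\prod_{s\le i}r_{a_s}(\delta_s)\cdot\Big(\sum_k\varepsilon_k1_{\{k_j=k\}}\Big)\cdot\prod_{s>i,\,s\ne j}1_{\{k_s=a_s\}} .$$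
The middle factor is $\varepsilon_{k_j}$, of modulus $1$ at all $n$ points of $[n]$, so the $L^{p'}$-norm of this function is $n^{1/p'}$. Thus the sum over $k$ has modulus at most $\|B\|n^{1/2+1/p'}$. Sum over the $n^{L-1}$ choices of the other indices and divide by $n^L$; the exponent is $\frac12+\frac1{p'}-1=\frac12-\frac1p$. $\square$

The average over $a$ cannot be dropped: for a single $a$, the rank-one operator $f\mapsto\langle x_j^a,f\rangle x_i^a$ has norm $1$ and gives $\langle x_i^a,Bx_j^a\rangle=1$.

## 5. Triangular systems in super-reflexive spaces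

Suppose now that $R^k=QU^kJ$. Rewriting the pairing,
$$\langle x_i^a,QU^{i-j}Jx_j^a\rangle=\big\langle(U^*)^iQ^*x_i^a,\ U^{-j}Jx_j^a\big\rangle,$$
we see bounded families of functionals $\zeta_i^a$ and vectors $\xi_j^a$ in $Y^*$ and $Y$ whose averaged matrix of pairings is $1$ for $i\ge j$, by (4), and small for $i<j$, by Lemma 5. Such a triangular matrix exists in some spaces. In $\ell^\infty_N\subset c_0$ take $\xi_j=\sum_{s=j}^Ne_s$ and let $\zeta_i$ be the $i$-th coordinate functional. All norms are $1$, and $\langle\zeta_i,\xi_j\rangle$ is $1$ for $i\ge j$ and $0$ for $i<j$. The claim of this section is that super-reflexive spaces contain no long systems of this kind. We use two published facts.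

**(F1)** For $1<p<\infty$ and any von Neumann algebra $M$, the space $L^p(M)$ is uniformly convex, hence super-reflexive (Haagerup 1979; Kosaki, *Trans. AMS* 283 (1984); Fack–Kosaki, *Pacific J. Math.* 123 (1986)).

**(F2)** (Pisier, *Israel J. Math.* 20 (1975)) Every super-reflexive space has an equivalent norm for which there are $r\in[2,\infty)$ and $c>0$ with
$$\Big\|\frac{a+b}2\Big\|^r+c\,\Big\|\frac{a-b}2\Big\|^r\le\frac{\|a\|^r+\|b\|^r}2\qquad\text{for all }a,b.\tag{5}$$
Duals of super-reflexive spaces are super-reflexive (James).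

For complex scalars the new norm can be taken complex-homogeneous. Replace $\|y\|$ by $\big(\frac1{2\pi}\int_0^{2\pi}\|e^{i\theta}y\|^r\,d\theta\big)^{1/r}$. By Minkowski's inequality this is a norm; it is equivalent to the old one and invariant under $y\mapsto e^{i\phi}y$. Inequality (5) for $e^{i\theta}a,e^{i\theta}b$, integrated in $\theta$, gives (5) for the new norm. On a Hilbert space (5) holds with $r=2$, $c=1$, as an equality: it is the parallelogram law.

Inequality (5) says that averaging two vectors that are far apart gains a fixed amount of norm. A triangular system gives a dyadic tree of averages with a gain at every level, and the total gain cannot exceed the initial norm. The average over $a$ is absorbed by working in a space of families.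

**Lemma 6.** Let $Y$ satisfy (5), let $\mathcal A$ be a finite set, and let $\xi_j^a\in Y$, $\zeta_i^a\in Y^*$ ($a\in\mathcal A$, $1\le i,j\le2^h$) with $\|\xi_j^a\|\le\alpha$, $\|\zeta_i^a\|\le\beta$. Put $m(i,j)=|\mathcal A|^{-1}\sum_a\langle\zeta_i^a,\xi_j^a\rangle$. If $m(i,j)=1$ for $i\ge j$ and $|m(i,j)|\le\frac12$ for $i<j$, then $c\,h\le(4\alpha\beta)^r$.

*Proof.* **Step 1. Pass to a space in which $m$ is a matrix of single pairings.** On $Z=Y^{\mathcal A}$ put $|||y|||=\big(|\mathcal A|^{-1}\sum_a\|y^a\|^r\big)^{1/r}$. Averaging (5) over the coordinates shows that (5) holds in $Z$ with the same $r$ and $c$. Let $\Xi_j=(\xi_j^a)_a$, so $|||\Xi_j|||\le\alpha$. Let $\Lambda_i(y)=|\mathcal A|^{-1}\sum_a\langle\zeta_i^a,y^a\rangle$. Then $|\Lambda_i(y)|\le\beta|\mathcal A|^{-1}\sum_a\|y^a\|\le\beta|||y|||$, and $\Lambda_i(\Xi_j)=m(i,j)$. Note that $\beta>0$, since $m(1,1)=1$.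

**Step 2. Separate the two halves of a dyadic interval.** For a dyadic subinterval $I$ of $\{1,\dots,2^h\}$ let $\Xi_I$ be the average of $\Xi_j$ over $j\in I$. If $|I|>1$, let $I',I''$ be the left and right halves and $i=\max I'$. Every $j\in I'$ satisfies $j\le i$, and every $j\in I''$ satisfies $j>i$. So $\Lambda_i(\Xi_{I'})=1$ and $|\Lambda_i(\Xi_{I''})|\le\frac12$. Hence $\beta\,|||\Xi_{I'}-\Xi_{I''}|||\ge\frac12$, that is, $|||\tfrac12(\Xi_{I'}-\Xi_{I''})|||\ge\frac1{4\beta}$.

**Step 3. Collect the gains.** Since $\Xi_I=\frac12(\Xi_{I'}+\Xi_{I''})$, (5) gives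
$$|||\Xi_I|||^r+c(4\beta)^{-r}\le\tfrac12\big(|||\Xi_{I'}|||^r+|||\Xi_{I''}|||^r\big).$$
Start from $I=\{1,\dots,2^h\}$ and iterate down the $h$ generations to the singletons. Each generation contributes the gain $c(4\beta)^{-r}$ once, because the weights in each generation add up to $1$. So
$$c\,h\,(4\beta)^{-r}\le2^{-h}\sum_{j=1}^{2^h}|||\Xi_j|||^r\le\alpha^r .\qquad\square$$

With $|\mathcal A|=1$ and the system in $\ell^\infty_N$ above, $N=2^h$, the lemma shows that $c_0$ is not super-reflexive. In an equivalent norm on $c_0$ satisfying (5), this system would have norms $\alpha,\beta$ bounded independently of $h$ (extend the coordinate functionals to $c_0$ in the natural way), and $ch\le(4\alpha\beta)^r$ fails for large $h$.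

## 6. Proof of Theorem 1

**The operator, $1<p<2$.** For each $L\ge1$ choose $n_L$ with $n_L^{-(1/p-1/2)}\le1/L$, which is possible since $\frac1p>\frac12$. Put
$$T=\bigoplus_{L\ge1}R_{L,n_L}$$
on the $\ell^p$-direct sum of the spaces on which the $R_{L,n_L}$ act. This sum is $L^p$ of a countable disjoint union of finite sets whose points have finite positive measure. It is isometric to $\ell^p$ via $f\mapsto(\mu(\omega)^{1/p}f(\omega))_\omega$. Each summand is a contraction, so $\|T\|\le1$.

**The contradiction, $1<p<2$.** Suppose $T^k=QU^kJ$ for all $k\ge0$ on a super-reflexive $Y$. By (F2) we may renorm $Y$ so that (5) holds; $J$ and $Q$ stay bounded and $\{U^k:k\in\mathbb Z\}$ stays bounded. Let $C=\sup_{k\in\mathbb Z}\|U^k\|$. Take $L=2^h$, and regard the vectors $x_j^a$ of the $L$-th summand as vectors of the whole space, respectively of its dual. Put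
$$\xi_j^a=U^{-j}Jx_j^a\in Y,\qquad\zeta_i^a=(U^*)^iQ^*x_i^a\in Y^*\qquad(1\le i,j\le L,\ a\in[n_L]^L).\tag{6}$$
Then $\|\xi_j^a\|\le\alpha:=C\|J\|$, $\|\zeta_i^a\|\le\beta:=C\|Q\|$, and
$$\langle\zeta_i^a,\xi_j^a\rangle=\langle x_i^a,QU^{i-j}Jx_j^a\rangle .\tag{7}$$
Let $m(i,j)$ be the average of (7) over $a\in[n_L]^L$.

If $i\ge j$, then (7) equals $\langle x_i^a,T^{i-j}x_j^a\rangle=1$ by (4), since $T$ acts as $R_{L,n_L}$ on the $L$-th summand. So $m(i,j)=1$.

If $i<j$, let $B$ be the compression of $QU^{i-j}J$ to the $L$-th summand, that is, first include, then apply $QU^{i-j}J$, then project. Then $\|B\|\le\|Q\|\|J\|C$, and Lemma 5 gives $|m(i,j)|\le\|Q\|\|J\|C/L$. This is at most $\frac12$ for all large $L$.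

Lemma 6 now gives $c\,h\le(4\alpha\beta)^r$ for all large $h$, where $c,r,\alpha,\beta$ do not depend on $h$. This is a contradiction.

**The case $p>2$.** Duality reduces this to the previous case. Let $T_0$ be the operator just constructed on $\ell^{p'}$, where $1<p'<2$, and let $T=T_0^*$, a contraction on $\ell^p$. By reflexivity $T^*=T_0$. If $T^k=QU^kJ$ for all $k\ge0$ on a super-reflexive $Y$, then
$$T_0^k=(T^k)^*=J^*(U^*)^kQ^*\qquad(k\ge0),$$
with $Q^*:\ell^{p'}\to Y^*$ and $J^*:Y^*\to\ell^{p'}$ bounded and $U^*$ invertible with bounded two-sided powers. So $T_0$ has a loose dilation on $Y^*$, which is super-reflexive by (F2). This contradicts the previous case.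

By (F1) the conclusion covers $Y=L^p(M')$ for every von Neumann algebra $M'$. $\blacksquare$

## 7. Transfer to every infinite-dimensional $L^p(\Omega)$

*Proof of Theorem 2.* The "if" part was proved in Section 1. Let $\dim L^p(\Omega)=\infty$; we need a contraction on $L^p(\Omega)$ with no loose dilation on an $L^p$-space.

**Step 1. Find disjoint sets $A_1,A_2,\dots$ of finite positive measure.** Suppose there is no such sequence. Call a set $A$ of finite positive measure an atom if every measurable $B\subset A$ has $\mu(B)=0$ or $\mu(A\setminus B)=0$. Every set $A$ of finite positive measure contains an atom. Otherwise $A$ is not an atom, so $A=A_1\sqcup B_1$ with both parts of positive measure; $B_1$ contains no atom, so $B_1=A_2\sqcup B_2$ in the same way, and so on, which produces a forbidden sequence $A_1,A_2,\dots$. Next, choose pairwise disjoint atoms one after another as long as possible. This must stop, with atoms $A_1,\dots,A_m$, since it would otherwise produce a forbidden sequence. If $E$ has finite measure, then $E\setminus\bigcup_lA_l$ is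 null: otherwise it would contain an atom, and the choice could have continued. Each $E\cap A_l$ is null or equal to $A_l$ up to a null set. So $1_E$ lies in the span of $1_{A_1},\dots,1_{A_m}$. Hence the integrable simple functions, which are dense in $L^p(\Omega)$, form a space of dimension at most $m$, and $\dim L^p(\Omega)\le m$, a contradiction.

**Step 2. Embed $\ell^p$ as a complemented subspace, with contractions.** Put
$$Ve_k=\mu(A_k)^{-1/p}1_{A_k},\qquad Wf=\Big(\mu(A_k)^{-1/p'}\int_{A_k}f\,d\mu\Big)_k .$$
By disjointness $V:\ell^p\to L^p(\Omega)$ is isometric. By Hölder, $\mu(A_k)^{-1/p'}\big|\int_{A_k}f\big|\le\|f1_{A_k}\|_p$, and summing $p$-th powers shows that $W:L^p(\Omega)\to\ell^p$ is a contraction. Also $WVe_k=\mu(A_k)^{-1/p'-1/p+1}e_k=e_k$, so $WV=I$.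

**Step 3. Transport the operator.** With $T$ from Theorem 1 let $\tilde T=VTW$, a contraction on $L^p(\Omega)$. Since $WV=I$, $\tilde T^k=VT^kW$ for $k\ge1$, and $W\tilde T^kV=T^k$ for all $k\ge0$. If $\tilde T^k=QU^kJ$ for all $k\ge0$ on some $L^p(M')$, then $T^k=(WQ)U^k(JV)$ for all $k\ge0$, contradicting Theorem 1. $\blacksquare$

## 8. The discrete Hilbert transform and the lower bound $c_p\log N$

Lemma 6 bounds the length of a triangular system in a super-reflexive space. In $L^p(M')$ one can instead pair the triangular matrix with a matrix that detects triangularity quantitatively, and then the logarithm appears. Recall that a Banach space $Y$ is UMD if for some (equivalently every) $1<q<\infty$ there is $K$ with $\|\sum_k\epsilon_kd_k\|_{L^q(Y)}\le K\|\sum_kd_k\|_{L^q(Y)}$ for all finite $Y$-valued martingale difference sequences $(d_k)$ and all signs $\epsilon_k=\pm1$; Hilbert spaces are examples, since for $q=2$ martingale differences are orthogonal and $K=1$ works. We use only the following consequence.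

**(F3)** Noncommutative $L^p$-spaces, $1<p<\infty$, are UMD, hence the discrete Hilbert transform $\mathcal H=\big(\frac1{i-j}\big)_{i\ne j}$ is bounded on $\ell^p(\mathbb Z;L^p(M))$ (Berkson–Gillespie–Muhly, *Proc. London Math. Soc.* 53 (1986); Pisier–Xu, *Handbook of the Geometry of Banach Spaces* II). Also $L^p(M)^*=L^{p'}(M)$ (Haagerup).

A bound $h_p$ for the norm of $\mathcal H$ can be chosen independently of $M$. Otherwise there are $M_k$ for which the norms tend to $\infty$. Since $\ell^p$-$\bigoplus_kL^p(M_k)=L^p(\bigoplus_kM_k)$ contains each $L^p(M_k)$ isometrically as a coordinate subspace, which $\mathcal H$ respects, $\mathcal H$ would be unbounded for $\bigoplus_kM_k$.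

In a space with long triangular systems no such bound can be uniform in the length. For the system $\xi_j,\zeta_i$ in $\ell^\infty_L$ of Section 5,
$$\sum_{i\ne j}\frac{\langle\zeta_i,\xi_j\rangle}{i-j}=\sum_{i>j}\frac1{i-j}=\sum_{d=1}^{L-1}\frac{L-d}d .$$
Dividing by $L$,
$$\frac1L\sum_{d=1}^{L-1}\frac{L-d}d=\sum_{d=1}^{L-1}\frac1d-\frac{L-1}L\ \ge\ \log L-1 .\tag{8}$$
Since $\|\xi_j\|=\|\zeta_i\|=1$, the norm of $\mathcal H$ on $\ell^p(\mathbb Z;\ell^\infty_L)$ is at least $\log L-1$. The proof for $R_{L,n}$ runs the same computation on averages.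

*Proof of the lower bound in Theorem 3, $1<p<2$.* Let $N\ge2$, $L=N-1$, and choose $n$ so large that $n^{-(1/p-1/2)}(1+\log L)\le1$. Let $R=R_{L,n}$, a contraction on a commutative $L^p$-space with $R^N=0$. Suppose $R^k=QU^kJ$ for all $k\ge0$ on $Y=L^p(M')$, and put $C=\sup_{k\in\mathbb Z}\|U^k\|$. Define $\xi_j^a,\zeta_i^a$ by (6) for $1\le i,j\le L$, $a\in[n]^L$, with $\alpha=C\|J\|$, $\beta=C\|Q\|$, and let $m(i,j)$ be the average of $\langle\zeta_i^a,\xi_j^a\rangle$ over $a$.

**Step 1. Bound the Hilbert-transform sum from above.** For each $a$, apply (F3) to the sequence $(\xi_j^a)_{1\le j\le L}$, extended by $0$, and pair with $(\zeta_i^a)_{1\le i\le L}$: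
$$\Big|\sum_{1\le i\ne j\le L}\frac{\langle\zeta_i^a,\xi_j^a\rangle}{i-j}\Big|\le h_p\Big(\sum_i\|\zeta_i^a\|^{p'}\Big)^{1/p'}\Big(\sum_j\|\xi_j^a\|^p\Big)^{1/p}\le h_p\,L\,\alpha\beta .$$
Averaging over $a$ and dividing by $L$,
$$\Big|\frac1L\sum_{i\ne j}\frac{m(i,j)}{i-j}\Big|\le h_p\,\alpha\beta .$$

**Step 2. Evaluate the sum from below.** By (7) and (4), $m(i,j)=1$ for $i>j$, so by (8) the terms with $i>j$ contribute at least $\log L-1$. For $i<j$, Lemma 5 with $B=QU^{i-j}J$ gives $|m(i,j)|\le\|Q\|\|J\|C\,n^{-(1/p-1/2)}\le\alpha\beta\,n^{-(1/p-1/2)}$, because $C\ge1$ (take $k=0$) and so $\|Q\|\|J\|C\le\|Q\|\|J\|C^2=\alpha\beta$. Since $\frac1L\sum_{d=1}^{L-1}\frac{L-d}d\le\sum_{d=1}^{L-1}\frac1d\le1+\log L$, the terms with $i<j$ contribute at most $\alpha\beta\,n^{-(1/p-1/2)}(1+\log L)\le\alpha\beta$ in modulus.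

**Step 3. Combine.** Hence $\log L-1-\alpha\beta\le h_p\,\alpha\beta$, that is,
$$\|Q\|\|J\|C^2=\alpha\beta\ge\frac{\log(N-1)-1}{h_p+1}.$$
Also $\alpha\beta\ge\|Q\|\|J\|\ge\|QJ\|=\|I\|=1$. Since $\log(N-1)\ge\log N-\log2$ for $N\ge2$,
$$\log N\le(h_p+1)\alpha\beta+1+\log2\le(h_p+3)\,\alpha\beta .$$
Taking the infimum over all dilations, $D(R)\ge c_p\log N$ with $c_p=1/(h_p+3)$.

*The case $p>2$.* Let $R$ be the operator above for the exponent $p'\in(1,2)$ and the given $N$. Then $R^*$ is a contraction on a commutative $L^p$-space with $(R^*)^N=0$. If $(R^*)^k=QU^kJ$ for all $k\ge0$ on $L^p(M')$, then $R^k=J^*(U^*)^kQ^*$ on $L^p(M')^*=L^{p'}(M')$, with the same norms. So $\|Q\|\|J\|\big(\sup_k\|U^k\|\big)^2\ge D(R)\ge c_{p'}\log N$, and $c_p=c_{p'}$ works. $\blacksquare$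

## 9. Reflexive spaces on which these operators do dilate

Can "super-reflexive" in Theorem 1 be weakened to "reflexive" for the operators constructed in Section 6? It cannot.

**Proposition 4.** The specific operators $T$ constructed in Section 6 to prove Theorem 1 do have loose dilations on reflexive Banach spaces.

*Proof, case $1<p<2$.* Here $T=\bigoplus_LR_{L,n_L}$. Each block is nilpotent on a finite-dimensional space, and the plan is to dilate each block on a reflexive space $Y_L$ with constants independent of $L$. Nothing requires the spaces $Y_L$ to be uniformly well behaved, and this is where reflexivity is easier to reach than super-reflexivity.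

**Step 1. The norm.** Let $X^{(L)}$ be the space on which $R=R_{L,n_L}$ acts, and let $m=L+1$, so $R^m=0$. On $\ell^2(\mathbb Z;X^{(L)})$ use
$$\|f\|=\Big(\frac1m\sum_{t\in\mathbb Z}w_t^2\Big)^{1/2},\qquad w_t=\sum_{s=t}^{t+m-1}\|f_s\| .$$
Locally, on windows of length $m$, this is an $\ell^1$-norm, which is what made the case $p=1$ in Section 1 work; globally it is an $\ell^2$-norm. Since $\sum_{s=t}^{t+m-1}\|f_s\|^2\le w_t^2\le m\sum_{s=t}^{t+m-1}\|f_s\|^2$ and each $s$ lies in exactly $m$ windows, summing over $t$ gives
$$\|f\|_{\ell^2(X^{(L)})}\le\|f\|\le\sqrt m\,\|f\|_{\ell^2(X^{(L)})}.$$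
So the resulting space $Y_L$ is isomorphic to $\ell^2(\mathbb Z;X^{(L)})$ with $X^{(L)}$ finite-dimensional, and is reflexive.

**Step 2. The dilation of one block, with uniform constants.** The shift $U_L$ is an invertible isometry of $Y_L$. Put $J_Lx=\delta_0\otimes x$; exactly $m$ of the $w_t$ equal $\|x\|$ and the others vanish, so $J_L$ is isometric. Put $Q_Lf=\sum_{k=0}^{m-1}R^kf_k$. Since $\|R\|\le1$, $\|Q_Lf\|\le\sum_{k=0}^{m-1}\|f_k\|$. For $-m<t\le0$ we have $[0,m)\subset[t,t+2m)$, so $\|Q_Lf\|\le w_t+w_{t+m}$. Average over these $m$ values of $t$ and use the Cauchy–Schwarz inequality: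
$$\|Q_Lf\|\le\frac1m\sum_{t=-m+1}^mw_t\le\frac1m(2m)^{1/2}\big(m\|f\|^2\big)^{1/2}=\sqrt2\,\|f\| .$$
Moreover $U_L^kJ_Lx=\delta_k\otimes x$, so $Q_LU_L^kJ_L=R^k$ for $0\le k<m$, and for $k\ge m$ both sides are $0$.

**Step 3. Sum the blocks.** The $\ell^p$-direct sum of the $Y_L$ is reflexive, because $1<p<\infty$ and each $Y_L$ is reflexive. On it, $J=\bigoplus_LJ_L$, $Q=\bigoplus_LQ_L$ and $U=\bigoplus_LU_L$ satisfy $\|J\|\le1$, $\|Q\|\le\sqrt2$, $U$ is an invertible isometry, and $QU^kJ=\bigoplus_LR_{L,n_L}^k=T^k$ for all $k\ge0$.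

*Case $p>2$.* Here $T=T_0^*$ with $T_0$ as in the first case for $p'$. That case gives $T_0^k=QU^kJ$ ($k\ge0$) on a reflexive $Y$, so $T^k=J^*(U^*)^kQ^*$ on the reflexive space $Y^*$. $\blacksquare$

Proposition 4 concerns only these particular operators: for them, "super-reflexive" cannot be replaced by "reflexive" in the conclusion of Theorem 1. Whether some other contraction on an $L^p$-space fails to have a loose dilation on every reflexive space is not determined here. The proposition is not used in the proofs of Theorems 1–3.
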